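\title{Adding one set to the standard system of a model of arithmetic}

\begin{abstract}
Let $M$ be a nonstandard model of Peano arithmetic, $\mathcal S$ a Scott set containing the standard system of $M$, and $X\in\mathcal S$. Is there an elementary extension of $M$ whose standard system contains $X$ and is contained in $\mathcal S$? We prove that there is one whenever some nonstandard element of $M$ has only countably many predecessors, and that in general there is none: in ZFC we construct $M$, $\mathcal S$ and $X$ such that every elementary extension of $M$ that codes $X$ also codes the halting problem, while $\mathcal S$ does not contain it. Such models exist in every uncountable cardinality.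
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $L_A$ be the language $(0,1,+,\times,<)$ and let $\mathrm{PA}$ be the first-order Peano axioms. Every model $M\models\mathrm{PA}$ begins with a copy of the natural numbers, which we identify with $\mathbb N$; the model is \emph{nonstandard} if $M\neq\mathbb N$. Let $p_0=2,\ p_1=3,\dots$ be the primes in increasing order. The function $i\mapsto p_i$ is definable, so $p_i$ makes sense for every $i\in M$. An element $c\in M$ \emph{codes} the set $\{n\in\mathbb N: M\models p_n\mid c\}$, and the \emph{standard system} $\mathrm{SSy}(M)$ is the family of all subsets of $\mathbb N$ coded in $M$. A positive standard number codes a finite set, but a nonstandard number may have infinitely many standard prime factors. For nonstandard $M$ the coded sets are exactly the traces on $\mathbb N$ of the sets definable in $M$ with parameters (Lemma~\ref{lem:coding}), so $\mathrm{SSy}(M)$ records which subsets of $\mathbb N$ the model sees.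

A \emph{Scott set} is a family $\mathcal S\subseteq 2^{\mathbb N}$ that is a Boolean algebra of sets, is closed under Turing reducibility, and has the following property: every infinite binary tree $\Gamma\subseteq 2^{<\mathbb N}$ that belongs to $\mathcal S$ (under a standard coding of strings by numbers) has an infinite path in $\mathcal S$. By a theorem of Scott (1962), the standard system of a nonstandard model of $\mathrm{PA}$ is a Scott set.

Write $N\succ M$ if $N$ is an elementary extension of $M$. Then $\mathrm{SSy}(M)\subseteq\mathrm{SSy}(N)$, and any prescribed set $X\subseteq\mathbb N$ can be added to the standard system in this way: the elementary diagram of $M$ together with the sentences $p_n\mid c$ ($n\in X$) and $p_n\nmid c$ ($n\notin X$) is consistent, because each finite part is satisfied by a product of finitely many standard primes. What compactness does not control is which other sets arrive together with $X$. Some arrivals are forced: $\mathrm{SSy}(N)$ is a Scott set containing $\mathrm{SSy}(M)\cup\{X\}$. A Scott set $\mathcal S\supseteq\mathrm{SSy}(M)\cup\{X\}$ has room for everything that this closure condition demands, and one may ask whether anything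 else is forced. This is the question posed in \cite{source}.

\begin{quote}
\textbf{Question.} Let $M\models\mathrm{PA}$ be nonstandard, let $\mathcal S$ be a Scott set with $\mathrm{SSy}(M)\subset\mathcal S$, and let $X\in\mathcal S\setminus\mathrm{SSy}(M)$. Is there always $N\succ M$ with $X\in\mathrm{SSy}(N)\subseteq\mathcal S$, even if $M$ (or $\mathrm{SSy}(M)$) is uncountable?
\end{quote}

A positive answer would give a uniform way to realize any Scott set $\mathcal S$ as a standard system: start from a nonstandard model whose standard system lies in $\mathcal S$ (Lemmas~\ref{lem:complete} and~\ref{lem:prime} provide one), add the members of $\mathcal S$ one at a time, and take unions of elementary chains at limit stages. Since $|\mathrm{SSy}(M)|\le|M|$, the models in this recursion are uncountable as soon as uncountably many sets have been added, which is why the uncountable case matters. For countable $M$ the answer is yes; this is Ehrenfeucht's lemma, and Theorem~\ref{thm:C} below is a slightly stronger form of it. Its proof treats the new elements one at a time and uses only the closure properties of $\mathcal S$, so one would guess that countability is a matter of bookkeeping.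 It is not. Let
\[
0'=\{e\in\mathbb N:\text{program $e$ halts on input $e$}\}.
\]

\begin{theorem}\label{thm:A}
There are a nonstandard $M\models\mathrm{PA}$, a Scott set $\mathcal S\supsetneq\mathrm{SSy}(M)$ and a set $X\in\mathcal S\setminus\mathrm{SSy}(M)$, with $|M|=|\mathrm{SSy}(M)|=|\mathcal S|=\aleph_1$, such that $0'\notin\mathcal S$, but every $N\succ M$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$. Hence no $N\succ M$ satisfies $X\in\mathrm{SSy}(N)\subseteq\mathcal S$. Moreover, $\mathcal S$ is itself the standard system of a model of $\mathrm{PA}$.
\end{theorem}

The proof is carried out in ZFC. The last clause shows that the obstruction lies in the way $M$ sits under $\mathcal S$, not in $\mathcal S$ alone.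

\begin{theorem}\label{thm:B}
Let $M$, $\mathcal S$, $X$ be as in Theorem~\ref{thm:A}. For every uncountable cardinal $\kappa$ there is a nonstandard $M^*\models\mathrm{PA}$ with $|M^*|=\kappa$ and $\mathrm{SSy}(M^*)=\mathrm{SSy}(M)$ such that every $N\succ M^*$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$. Hence no $N\succ M^*$ satisfies $X\in\mathrm{SSy}(N)\subseteq\mathcal S$.
\end{theorem}

\begin{theorem}\label{thm:C}
Suppose that $M\models\mathrm{PA}$ has a nonstandard element with only countably many predecessors (for instance, $M$ is countable and nonstandard). Then for every Scott set $\mathcal S\supseteq\mathrm{SSy}(M)$ and every $X\in\mathcal S$ there is $N\succ M$ with $X\in\mathrm{SSy}(N)\subseteq\mathcal S$.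
\end{theorem}

So the extension always exists when $|M|=\aleph_0$, and it can fail in every uncountable cardinality. We do not determine which uncountable models outside Theorem~\ref{thm:C} have the extension property.

Section~\ref{sec:prelim} collects the standard facts. Section~\ref{sec:positive} proves Theorem~\ref{thm:C} and locates the point where countability enters. Section~\ref{sec:obstruction} isolates a configuration of $\aleph_1$ elements of $M$ that ties $X$ to $0'$ in every elementary extension. Section~\ref{sec:model} builds a model with this configuration from a suitably independent family of Scott sets and derives Theorems~\ref{thm:A} and~\ref{thm:B}. Section~\ref{sec:family} obtains the family from random elements of a countable model.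

\section{Coding, definable closure and Scott sets}\label{sec:prelim}

Subsets of $\mathbb N$ are identified with their characteristic functions, a number $m$ is identified with $\{0,\dots,m-1\}$ when convenient, and $Y=^*Y'$ means that $Y$ and $Y'$ differ by a finite set. \emph{Definable} means definable with parameters; \emph{$\emptyset$-definable} means without. A theory in a countable language is identified with the set of G\"odel numbers of its sentences.

Let $N\models\mathrm{PA}$. We use the following consequences of induction.
\begin{itemize}
\item \emph{Least witnesses.} Every nonempty definable set has a least element. Hence for $A\subseteq N$ the definable closure $\mathrm{dcl}(A)$, the set of elements definable with parameters from $A$, is an elementary submodel of $N$ by the Tarski--Vaught test. Each element of $\mathrm{dcl}(A)$ is $f(\bar a)$ for a total $\emptyset$-definable function $f$ and $\bar a\in A$: if $\psi(y,\bar a)$ defines it, let $f(\bar v)$ be the least $y$ with $\psi(y,\bar v)$, or $0$ if there is none.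
\item \emph{Overspill.} If $N$ is nonstandard and $\varphi(t)$ holds for all standard $t$, then it holds for some nonstandard $t$; otherwise $\neg\varphi$ would define $N\setminus\mathbb N$, which has no least element.
\item \emph{Binary digits.} An element $u<2^d$ is viewed as the subset of $[0,d)$ given by its binary digits. We write $i\in u$, $u\cap v$, $u\cup v$ accordingly, and $u\cap\mathbb N$ for the set of standard $i$ with $i\in u$.
\item \emph{Internal counting.} A bounded definable set $E$ has an internal cardinality $|E|\in N$, which is additive and satisfies $|E|=\sum_u|E_u|$ for a definable partition of $E$ into fibers $E_u$.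
\end{itemize}
A $\Delta_0$-formula has the same truth value in $N$ and in $\mathbb N$ on standard arguments, and there is a $\Delta_0$-formula $H$ with $0'=\{e:\mathbb N\models\exists s\,H(e,s)\}$; it says that $s$ codes a halting computation of program $e$ on input $e$.

\begin{lemma}\label{lem:coding}
If $N\models\mathrm{PA}$ is nonstandard and $\varphi(v)$ is a formula with parameters in $N$, then $\{n\in\mathbb N:N\models\varphi(n)\}\in\mathrm{SSy}(N)$.
\end{lemma}

\begin{proof}
Fix a nonstandard $b$. By induction on $t\le b$ the product $\prod_{i<t,\ \varphi(i)}p_i$ exists in $N$. For $t=b$ it codes the set in question, since every standard $n$ is below $b$.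
\end{proof}

In particular $u\cap\mathbb N\in\mathrm{SSy}(N)$ for every $u\in N$. Through the usual definable coding of tuples and strings by numbers, the lemma also applies to definable relations on standard tuples and standard strings.

We use Scott's theorem, quoted above, throughout. A Scott set is closed under the join $Y\oplus Z=\{2n:n\in Y\}\cup\{2n+1:n\in Z\}$, which is the union of a set recursive in $Y$ and a set recursive in $Z$. So a set recursive in finitely many members of a Scott set belongs to it.

\begin{lemma}\label{lem:complete}
Let $\mathcal S$ be a Scott set and let $V\in\mathcal S$ be a consistent theory in $L_A$ plus finitely many constants. Then $V$ has a complete consistent extension in $\mathcal S$.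
\end{lemma}

\begin{proof}
List all sentences recursively as $\theta_0,\theta_1,\dots$. A string $\sigma$ selects $\theta_i$ if $\sigma(i)=1$ and $\neg\theta_i$ if $\sigma(i)=0$. Let $\Gamma$ be the set of $\sigma$ such that no proof with code at most $|\sigma|$ derives a contradiction from $V$ and the sentences selected by $\sigma$. Then $\Gamma$ is a tree, it is recursive in $V$ because only finitely many proofs have to be inspected, and its infinite paths are exactly the completions of $V$. As $V$ has a completion, $\Gamma$ is infinite, so it has a path in $\mathcal S$.
\end{proof}

Let $T\supseteq\mathrm{PA}$ be a complete consistent theory in $L_A$ plus a set of constants. The definable closure of the constants in a model of $T$ is again a model of $T$, and up to isomorphism it depends only on $T$, because $T$ decides which formulas define an element and which relations hold between the defined elements. This is the \emph{prime model} of $T$.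

\begin{lemma}\label{lem:prime}
If an element $a$ of the prime model of $T$ is defined by a formula $\psi(v)$ whose constants lie in the finite set $F$, then the set coded by $a$ is recursive in the restriction of $T$ to $L_A\cup F$.
\end{lemma}

\begin{proof}
We have $p_n\mid a$ if and only if the sentence $\exists v\,(\psi(v)\wedge p_n\mid v)$ is in $T$.
\end{proof}

The theory $\mathrm{PA}+\neg\mathrm{Con}(\mathrm{PA})$ is recursive, it is consistent by G\"odel's second incompleteness theorem, and it is false in $\mathbb N$. So the prime model of any completion of it is a countable nonstandard model all of whose elements are $\emptyset$-definable. This is the only role of $\neg\mathrm{Con}(\mathrm{PA})$ below.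

\section{The positive case}\label{sec:positive}

The extension $N$ will be generated over $M$ by one new element $u<2^d$ with $u\cap\mathbb N=X$. Every element of $N$ has the form $h(u)$ with $h$ definable in $M$, and the set that it codes depends only on divisibility by the first $d$ primes. This is bounded information, and under the hypothesis of Theorem~\ref{thm:C} there are only countably many functions from $[0,2^d)$ to $[0,2^d)$ to control, even if $M$ is uncountable. They are handled one at a time, each by one application of the tree property of $\mathcal S$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]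
Let $a\in M$ be nonstandard with countably many predecessors. The inequality $2^{d2^d}<a$ holds for all standard $d$, so by overspill it holds for some nonstandard $d$. Let $\Omega=[0,2^d)$. A definable subset of $\Omega$ is given by the binary digits of a number below $2^{2^d}$, and a definable function $\Omega\to\Omega$ by the digits in base $2^d$ of a number below $(2^d)^{2^d}=2^{d2^d}$. So there are only countably many of each.

A \emph{condition} is a tuple $(D;f_1,\dots,f_k;Y_1,\dots,Y_k)$ with $D\subseteq\Omega$ definable, $f_l\colon\Omega\to\Omega$ definable and $Y_l\in\mathcal S$, such that for every $m\in\mathbb N$ the definable set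
\[
D_m=\{u\in D:\ \forall l\le k\ \forall i<m\ (i\in f_l(u)\leftrightarrow i\in Y_l)\}
\]
is nonempty. It promises that the new element lies in $D$ and that $f_l(u)\cap\mathbb N=Y_l$. Note that $D_0=D$ and that $D_m$ decreases as $m$ grows. The tuple $(\Omega;\mathrm{id};X)$ is a condition, since $u=\sum_{i\in X\cap m}2^i$ lies in $D_m$.

\emph{Deciding a set.} Let $D'\subseteq\Omega$ be definable. Replacing $D$ by $D\cap D'$ or by $D\setminus D'$ gives a condition. Indeed, if the first failed at $m_1$ and the second at $m_2$, then $D_m\cap D'$ and $D_m\setminus D'$ would both be empty for $m=\max(m_1,m_2)$.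

\emph{Deciding a function.} Let $f\colon\Omega\to\Omega$ be definable. Let $\Gamma$ be the set of strings $\tau\in2^{<\mathbb N}$ such that some $u\in D_{|\tau|}$ satisfies $i\in f(u)\leftrightarrow\tau(i)=1$ for all $i<|\tau|$. It is closed under initial segments because $D_m$ decreases, and it has a string of each length $m$ because $D_m\ne\emptyset$. Let $Z$ be the set of tuples $(\sigma_1,\dots,\sigma_k,\tau)$ of standard strings of equal length that list the first digits of $f_1(u),\dots,f_k(u),f(u)$ for some $u\in D$. By Lemma~\ref{lem:coding}, $Z\in\mathrm{SSy}(M)\subseteq\mathcal S$. Now $\tau\in\Gamma$ if and only if $(Y_1{\upharpoonright}|\tau|,\dots,Y_k{\upharpoonright}|\tau|,\tau)\in Z$, so $\Gamma$ is recursive in $Y_1\oplus\dots\oplus Y_k\oplus Z$ and belongs to $\mathcal S$. Let $Y\in\mathcal S$ be an infinite path of $\Gamma$. Then $(D;f_1,\dots,f_k,f;Y_1,\dots,Y_k,Y)$ is a condition, because $Y{\upharpoonright}m\in\Gamma$ says that its $m$-th set is nonempty.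

Starting from $(\Omega;\mathrm{id};X)$, decide in $\omega$ steps all definable subsets of $\Omega$ and all definable functions $\Omega\to\Omega$. Let $D^s_m$ be the $m$-th set of the $s$-th condition. These sets are nonempty and decrease in both $s$ and $m$, so the definable subsets of $\Omega$ that contain some $D^s_m$ form a filter $q$. It is an ultrafilter on the definable subsets of $\Omega$: once $D'$ has been decided, $D^s_0$ lies in $D'$ or in its complement.

Let $N$ be the set of classes $[h]$ of $M$-definable functions $h\colon\Omega\to M$ under agreement on a set in $q$, with the operations and the order defined pointwise modulo $q$. For each formula $\psi$,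
\[
N\models\psi([h_1],\dots,[h_r])\iff\{u\in\Omega: M\models\psi(h_1(u),\dots,h_r(u))\}\in q .
\]
This is proved by induction on $\psi$ as for ordinary ultrapowers. In the existential step the function that sends $u$ to the least witness (or to $0$) is definable and so gives an element of $N$. The constant functions embed $M$ elementarily into $N$.

Let $[h]\in N$ and put $h^*(u)=\sum\{2^i: i<d,\ p_i\mid h(u)\}\in\Omega$. The function $h^*$ was decided at some step $s$, with some $Y\in\mathcal S$. For standard $i$ we have $i<d$, so the set $\{u: p_i\mid h(u)\leftrightarrow i\in Y\}$ contains $D^s_{i+1}$ and belongs to $q$. Thus $[h]$ codes $Y$, and $\mathrm{SSy}(N)\subseteq\mathcal S$. In the same way the first condition shows that the class of $u\mapsto\prod_{i\in u}p_i$ codes $X$.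
\end{proof}

\begin{remark}\label{rem:limit}
Countability is used once: it lets every function be decided after finitely many others. With uncountably many functions one would have to continue past a limit stage, where a condition carries infinitely many promises $Y_l$ and the tree $\Gamma$ is computed from their infinite join. No Scott set other than $2^{\mathbb N}$ is closed under countable joins, since every set is recursive in the join of a suitable sequence of copies of $\emptyset$ and $\mathbb N$.
\end{remark}

\section{Conflicting partial functions}\label{sec:obstruction}

To defeat all extensions at once we need a feature of $N$ that puts a fixed forbidden set into $\mathrm{SSy}(N)$. A very small nonstandard number is such a feature: used as a time bound, it lets every true halting computation finish and cuts off every spurious one.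

\begin{lemma}\label{lem:small}
Let $N\models\mathrm{PA}$ and let $\tau\in N$ be nonstandard and smaller than every nonstandard $\emptyset$-definable element of $N$. Then $0'\in\mathrm{SSy}(N)$.
\end{lemma}

\begin{proof}
Let $A=\{e\in\mathbb N:N\models\exists s<\tau\,H(e,s)\}$, which is in $\mathrm{SSy}(N)$ by Lemma~\ref{lem:coding}. If $e\in0'$, then $H(e,s)$ holds for a standard $s$, and $s<\tau$, so $e\in A$. If $e\notin0'$, then $H(e,s)$ fails in $N$ for all standard $s$. If $N$ has a witness at all, the least one is $\emptyset$-definable and nonstandard, hence larger than $\tau$. So $e\notin A$, and $A=0'$.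
\end{proof}

Let $M\models\mathrm{PA}$ be a model in which $M_\emptyset=\mathrm{dcl}(\emptyset)$ is nonstandard. Enumerate the countably many nonstandard elements of $M_\emptyset$ and let $e_n$ be the least of the first $n+1$ of them. Then
\[
e_0\ge e_1\ge e_2\ge\cdots
\]
are nonstandard and $\emptyset$-definable, and every nonstandard element of $M_\emptyset$ is at least $e_n$ for some $n$. Every $N\succ M$ has the same $\emptyset$-definable elements as $M$. So the task is to make a code for $X$ produce a nonstandard element below all $e_n$.

For this we let $M$ contain many partial approximations to $X$. Read an element $g$ as a partial $\{0,1\}$-valued function: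
\[
g[i]=1\ :\Longleftrightarrow\ p_{2i}\mid g\wedge p_{2i+1}\nmid g,\qquad
g[i]=0\ :\Longleftrightarrow\ p_{2i+1}\mid g\wedge p_{2i}\nmid g .
\]
The two cases exclude each other, and we write $g[i]{\uparrow}$ if neither holds. The \emph{standard domain} of $g$ is the set of $i\in\mathbb N$ at which $g[i]$ is defined, and $g$ \emph{follows} $X$ if $g[i]=X(i)$ for every $i$ in its standard domain. Elements $g,g'$ \emph{conflict below $e$} if
\[
\mathrm{Conf}(g,g';e)\ :\Longleftrightarrow\ \exists i<e\ \exists\varepsilon\le1\ \bigl(g[i]=\varepsilon\wedge g'[i]=1-\varepsilon\bigr).
\]
Two elements that follow $X$ have no conflict at a standard position. The next example, the case of two functions, shows that they may still conflict below any given nonstandard bound. It is the basic move of the whole construction.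

\begin{example}\label{ex:two}
Let $g\in M$ follow $X$ with infinite standard domain $R$, let $e\in M$ be nonstandard, and let $R'\subseteq\mathbb N$ be arbitrary. Then some $M'\succ M$ contains an element $g'$ that follows $X$, has standard domain $R'$, and conflicts with $g$ below $e$. To see this, add to the elementary diagram of $M$ a constant $c$ and the sentences
\[
c[i]=X(i)\ \ (i\in R'),\qquad c[i]{\uparrow}\ \ (i\in\mathbb N\setminus R'),\qquad \mathrm{Conf}(g,c;e).
\]
A finite part contains sentences of the first two kinds only for $i<m$, with $m$ standard. Pick $i_0\in R$ with $i_0\ge m$, and interpret $c$ as the standard number $a$ that is the product of the primes $p_{2i}$ for $i\in R'\cap X\cap m$, the primes $p_{2i+1}$ for $i\in(R'\setminus X)\cap m$, and the one further prime that makes $a[i_0]=1-X(i_0)$. For instance, if $m=2$, $R'\cap 2=\{0\}$, $i_0=2$ and $X(0)=X(2)=1$, then $a=p_0p_5=26$ has $a[0]=1$, $a[1]{\uparrow}$, $a[2]=0$. Since $g[i_0]=X(i_0)$ and $i_0<e$, the finite part holds. In each finite approximation the conflict is at a standard position; in the model $M'$ given by compactness it has escaped to a nonstandard position below $e$.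
\end{example}

Now let $c$ code $X$ in an extension $N$, and view $c$ as the total function $i\mapsto[\,p_i\mid c\,]$. At a position where $g$ and $g'$ conflict, $c$ disagrees with one of them. So a conflict below $e$ forces the first disagreement of $c$ with $g$ or with $g'$ to be a nonstandard element below $e$. With $\aleph_1$ functions and enough conflicts, some first disagreement falls below all $e_n$.

\begin{proposition}\label{prop:obstruction}
Let $M\models\mathrm{PA}$ with $\mathrm{dcl}(\emptyset)$ nonstandard, let $e_n$ be as above, let $X\subseteq\mathbb N$, and let $g_\alpha\in M$ $(\alpha<\omega_1)$ satisfy: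
\begin{itemize}
\item[(a)] each $g_\alpha$ follows $X$;
\item[(b)] for all $\gamma<\omega_1$ and $n\in\mathbb N$, $M\models\mathrm{Conf}(g_\beta,g_\gamma;e_n)$ for all but finitely many $\beta<\gamma$.
\end{itemize}
Then every $N\succ M$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$.
\end{proposition}

\begin{proof}
Let $c\in N$ code $X$. Say that $c$ disagrees with $g$ at $i\in N$ if $g[i]=1$ and $p_i\nmid c$, or $g[i]=0$ and $p_i\mid c$. Let $\tau_\alpha\in N$ be the least $i<e_0$ at which $c$ disagrees with $g_\alpha$, or $e_0$ if there is none. By (a) there is no standard disagreement, so $\tau_\alpha$ is nonstandard.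

Put $I_n=\{\alpha<\omega_1:\tau_\alpha\ge e_n\}$. If $\beta<\gamma$ are in $I_n$, then $c$ disagrees with neither $g_\beta$ nor $g_\gamma$ below $e_n$, so $\mathrm{Conf}(g_\beta,g_\gamma;e_n)$ fails in $N$ and hence in $M$. By (b), each $\gamma\in I_n$ has only finitely many predecessors in $I_n$. Therefore $I_n$ has order type at most $\omega$, and $\bigcup_nI_n$ is countable. For $\alpha\notin\bigcup_nI_n$ the element $\tau_\alpha$ is nonstandard and smaller than every $e_n$, hence smaller than every nonstandard $\emptyset$-definable element of $N$. Lemma~\ref{lem:small} applies.
\end{proof}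

\begin{remark}\label{rem:rho}
The finite exceptions in (b) cannot be avoided if $0'\notin\mathrm{SSy}(M)$, as we need. For $\beta<\gamma$ the least position of a conflict between $g_\beta$ and $g_\gamma$, if there is one, is a nonstandard element of $M$, so by Lemma~\ref{lem:small} it is at least $e_n$ for some $n$. Let $\rho(\beta,\gamma)$ be the least $n$ such that $g_\beta$ and $g_\gamma$ do not conflict below $e_n$. Condition (b) says that $\beta\mapsto\rho(\beta,\gamma)$ is a finite-to-one map from $\gamma$ to $\mathbb N$. Such maps exist only for countable $\gamma$, while the proof needs uncountably many indices. The index set $\omega_1$ meets both demands.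
\end{remark}

\section{Construction of the model}\label{sec:model}

We must realize the configuration of Proposition~\ref{prop:obstruction} while keeping $\mathrm{SSy}(M)$ inside a Scott set that contains $X$ and omits $0'$. We build $M$ as the prime model of a complete theory in constants $c_\alpha$ ($\alpha<\omega_1$), where $c_\alpha$ follows $X$ with standard domain $R_\alpha$. By Lemma~\ref{lem:prime} it suffices to control the restrictions of the theory to finite sets $F$ of constants. Such a restriction computes $R_\beta$ and $X\cap R_\beta$ for $\beta\in F$; we confine it to a countable Scott set $\mathcal S_F$ that contains these sets and knows as little as possible about the rest.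

How little becomes clear when we try to repeat Example~\ref{ex:two}. Lemma~\ref{lem:complete} completes theories with finitely many constants, so $c_\alpha$ has to be joined to the earlier constants in $\omega$ steps, along finite sets $F_0\subseteq F_1\subseteq\cdots$. When the constants of $B=F_{j+1}\setminus F_j$ arrive and $c_\alpha$ has to conflict with them, the complete theory of $c_\alpha$ over $F_j$ is already fixed. A finite part of it is no longer a finite list of values but an arbitrary formula $\varphi(c_\alpha)$ over $F_j$. Two things can go wrong. First, $\varphi(v)$ might determine the value $v[i]$ at almost all $i\in R_\alpha$; in the extreme case $\varphi(v)$ is $v=a$ for an element $a$ definable from $F_j$, and no choice is left. Then $\mathcal S_{F_j}$ would know $X$ on $R_\alpha$ up to a finite set. Second, the positions that $\varphi$ leaves free might miss the domains $R_\beta$ for $\beta\in B$. Conditions (S1) and (S2) below exclude these two failures.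

\begin{proposition}\label{prop:family}
There are sets $X\subseteq\mathbb N$ and $R_\alpha\subseteq\mathbb N$ $(\alpha<\omega_1)$, countable Scott sets $\mathcal S_F$ for finite $F\subset\omega_1$, and a Scott set $\mathcal S$ with $|\mathcal S|\le\aleph_1$ that is the standard system of a model of $\mathrm{PA}$, such that:
\begin{itemize}
\item[(S0)] $\mathcal S_F\subseteq\mathcal S_{F'}\subseteq\mathcal S$ for $F\subseteq F'$; $X\in\mathcal S$; $0'\notin\mathcal S$; and $R_\beta,\ X\cap R_\beta\in\mathcal S_F$ for $\beta\in F$;
\item[(S1)] if $W\in\mathcal S_F$ and $\alpha\notin F$, then $W\cap R_\alpha\neq^*X\cap R_\alpha$;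
\item[(S2)] if $E\in\mathcal S_F$ is infinite and $B\subset\omega_1$ is finite, nonempty and disjoint from $F$, then $E\cap\bigcap_{\beta\in B}R_\beta\neq\emptyset$.
\end{itemize}
\end{proposition}

The proof is given in Section~\ref{sec:family}. Fix such a family. Taking $W=X$ and any $\alpha\notin F$ in (S1) shows that
\begin{equation}\label{eq:Xnot}
X\notin\mathcal S_F\quad\text{for every finite }F\subset\omega_1 .
\end{equation}

For $A\subseteq\omega_1$ let $L(A)=L_A\cup\{c_\beta:\beta\in A\}$. For finite $F$ the language $L(F)$ is G\"odel-numbered by listing its constants in increasing order of the index. For finite $F\subseteq F'$ the two numberings of $L(F)$-sentences differ by a recursive relabeling, so membership of a theory in a Scott set does not depend on which one is used.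

By Lemma~\ref{lem:complete} choose a completion $T_0\in\mathcal S_\emptyset$ of $\mathrm{PA}+\neg\mathrm{Con}(\mathrm{PA})$. Its prime model $M_\emptyset$ is nonstandard and is the definable closure of $\emptyset$ in every model of $T_0$. Let $e_0\ge e_1\ge\cdots$ be chosen in $M_\emptyset$ as in Section~\ref{sec:obstruction}. In a sentence, $e_n$ stands for a fixed definition of this element; then $T_0$ contains $i<e_n$ for all standard $i$, and $e_j\le e_n$ for $j\ge n$.

\begin{proposition}\label{prop:theories}
There is an increasing sequence of complete consistent theories $T_\alpha$ in $L(\alpha)$, $\alpha\le\omega_1$, starting with $T_0$, such that: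
\begin{itemize}
\item[(T1)] for $\beta<\alpha$, $T_\alpha$ contains $c_\beta[i]=X(i)$ for $i\in R_\beta$ and $c_\beta[i]{\uparrow}$ for $i\in\mathbb N\setminus R_\beta$;
\item[(T2)] call a finite $F\subseteq\alpha$ \emph{good} if $T_\alpha{\upharpoonright}L(F)\in\mathcal S_F$; then $\emptyset$ is good, and every finite subset of $\alpha$ is contained in a good one;
\item[(T3)] for all $\gamma<\alpha$ and $n\in\mathbb N$, the set $\{\beta<\gamma:\mathrm{Conf}(c_\beta,c_\gamma;e_n)\notin T_\alpha\}$ is finite.
\end{itemize}
\end{proposition}

\begin{proof}
Since the theories are complete, consistent and increasing, $T_{\alpha'}{\upharpoonright}L(\alpha)=T_\alpha$ for $\alpha\le\alpha'$. So good sets stay good, and instances of (T1) and (T3) persist. Hence at limit stages we take unions, and $\emptyset$ is always good because $T_0\in\mathcal S_\emptyset$.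

Let $\alpha<\omega_1$ and let $T_\alpha$ be given. As $\alpha$ is countable, (T2) yields good sets $\emptyset=F_0\subseteq F_1\subseteq\cdots$ with union $\alpha$: enumerate $\alpha$ and let $F_{j+1}$ be a good set containing $F_j$ and the $j$-th element, if there is one. Only cofinally many finite sets are known to be good, so $F_{j+1}\setminus F_j$ may have many elements; this is why (S2) concerns finite sets $B$ rather than single indices. Put $T^j=T_\alpha{\upharpoonright}L(F_j)\in\mathcal S_{F_j}$. We construct complete consistent theories $U_0\subseteq U_1\subseteq\cdots$ such that $U_j$ is in the language $L(F_j\cup\{\alpha\})$,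
\[
T^j\subseteq U_j\in\mathcal S_{F_j\cup\{\alpha\}},\qquad
\mathrm{Conf}(c_\beta,c_\alpha;e_j)\in U_{j+1}\ \text{ for }\beta\in F_{j+1}\setminus F_j .
\]

\emph{The theory $U_0$.} Add to $T_0$ the sentences $c_\alpha[i]=X(i)$ for $i\in R_\alpha$ and $c_\alpha[i]{\uparrow}$ for $i\in\mathbb N\setminus R_\alpha$. The result is recursive in $T_0\oplus R_\alpha\oplus(X\cap R_\alpha)$, so it is in $\mathcal S_{\{\alpha\}}$ by (S0). It is consistent, because finitely many prescribed values are realized by a standard product of primes, as in Example~\ref{ex:two}. Let $U_0\in\mathcal S_{\{\alpha\}}$ be a completion, by Lemma~\ref{lem:complete}.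

\emph{The theory $U_{j+1}$.} Let $B=F_{j+1}\setminus F_j$ and
\[
V=U_j\cup T^{j+1}\cup\{\mathrm{Conf}(c_\beta,c_\alpha;e_j):\beta\in B\}.
\]
By the monotonicity in (S0), $U_j$ and $T^{j+1}$ are in $\mathcal S_{F_{j+1}\cup\{\alpha\}}$, and so is $V$. If $V$ is consistent, Lemma~\ref{lem:complete} gives a completion $U_{j+1}\in\mathcal S_{F_{j+1}\cup\{\alpha\}}$, which has the required properties.

To prove consistency, take finitely many sentences of $U_j$. Their conjunction is in $U_j$ and has the form $\varphi(c_\alpha)$ for an $L(F_j)$-formula $\varphi(v)$. Let $M_\alpha$ be a model of $T_\alpha$. It suffices to find $a\in M_\alpha$ such that $\varphi(a)$ and $\mathrm{Conf}(c_\beta,a;e_j)$ hold for all $\beta\in B$: then $M_\alpha$, with $c_\alpha$ interpreted as $a$, satisfies $T^{j+1}$, $\varphi(c_\alpha)$ and the new conflict sentences. We use twice that $U_j{\upharpoonright}L(F_j)=T^j$, which holds because $T^j$ is complete and $U_j\supseteq T^j$ is consistent.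

If $B=\emptyset$, then $\varphi(c_\alpha)\in U_j$ gives $\exists v\,\varphi(v)\in T^j\subseteq T_\alpha$, and any witness $a$ will do. Let $B\ne\emptyset$. For $i\in\mathbb N$ let $w(i)$ be the set of values that $\varphi$ allows at $i$:
\[
w(i)=\{\varepsilon\in\{0,1\}:\ \exists v\,(\varphi(v)\wedge v[i]=\varepsilon)\in T^j\}.
\]
Let $E=\{i:w(i)=\{0,1\}\}$ be the set of free positions and $W=\{i:1\in w(i)\}$. Both sets are recursive in $T^j$, so $E,W\in\mathcal S_{F_j}$. For $i\in R_\alpha$ the sentence $\varphi(c_\alpha)\wedge c_\alpha[i]=X(i)$ is in $U_j\supseteq U_0$, so $\exists v\,(\varphi(v)\wedge v[i]=X(i))$ is in $T^j$; that is, $X(i)\in w(i)$.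

For $i\in R_\alpha\setminus E$ we thus have $w(i)=\{X(i)\}$, so $i\in W$ if and only if $i\in X$. If $E$ were finite, this would give $W\cap R_\alpha=^*X\cap R_\alpha$, contrary to (S1), since $\alpha\notin F_j$. So $E$ is infinite. As $B$ is disjoint from $F_j$, (S2) gives $i\in E\cap\bigcap_{\beta\in B}R_\beta$. Since $1-X(i)\in w(i)$, there is $a\in M_\alpha$ with $\varphi(a)$ and $a[i]=1-X(i)$. For $\beta\in B$ we have $c_\beta[i]=X(i)$ by (T1), and $i<e_j$ because $i$ is standard. So $a$ conflicts with every $c_\beta$, $\beta\in B$, below $e_j$, at the single position $i$. Hence $V$ is consistent.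

Let $T_{\alpha+1}=\bigcup_jU_j$. It is a complete consistent theory in $L(\alpha+1)$ and contains $\bigcup_jT^j=T_\alpha$. Condition (T1) for $\beta=\alpha$ holds by the choice of $U_0$. For (T2), $T_{\alpha+1}{\upharpoonright}L(F_j\cup\{\alpha\})=U_j$, so the sets $F_j\cup\{\alpha\}$ are good, and every finite subset of $\alpha+1$ lies in one of them. For (T3) with $\gamma=\alpha$, let $\beta\in\alpha\setminus F_n$. Then $\beta\in F_{j+1}\setminus F_j$ for some $j\ge n$, so $\mathrm{Conf}(c_\beta,c_\alpha;e_j)\in T_{\alpha+1}$, and $e_j\le e_n$ gives $\mathrm{Conf}(c_\beta,c_\alpha;e_n)\in T_{\alpha+1}$. The exceptions therefore lie in the finite set $F_n$.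
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M$ be the prime model of $T_{\omega_1}$ and let $g_\alpha$ interpret $c_\alpha$. Then $M\models T_0$, so $\mathrm{dcl}(\emptyset)=M_\emptyset$ is nonstandard. Let $X$ and $\mathcal S$ be as in Proposition~\ref{prop:family}; thus $X\in\mathcal S$, $0'\notin\mathcal S$, and $\mathcal S$ is the standard system of a model of $\mathrm{PA}$.

Every $a\in M$ is defined by a formula of $L(F)$ for some finite $F$, and by (T2) we may take $F$ good. By Lemma~\ref{lem:prime} the set coded by $a$ is recursive in $T_{\omega_1}{\upharpoonright}L(F)\in\mathcal S_F$. Hence $\mathrm{SSy}(M)\subseteq\bigcup_F\mathcal S_F\subseteq\mathcal S$, and $X\notin\mathrm{SSy}(M)$ by \eqref{eq:Xnot}.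

By (T1) each $g_\alpha$ follows $X$, and (T3) is condition (b) of Proposition~\ref{prop:obstruction}. So every $N\succ M$ with $X\in\mathrm{SSy}(N)$ has $0'\in\mathrm{SSy}(N)$, and then $\mathrm{SSy}(N)\not\subseteq\mathcal S$.

It remains to compute cardinalities. We have $|\mathrm{SSy}(M)|\le|M|\le\aleph_1$ and $|\mathrm{SSy}(M)|\le|\mathcal S|\le\aleph_1$, so it suffices to find $\aleph_1$ sets in $\mathrm{SSy}(M)$. By (T1), $R_\alpha$ is the standard domain of $g_\alpha$, so $R_\alpha\in\mathrm{SSy}(M)$ by Lemma~\ref{lem:coding}. The set $\mathbb N\setminus R_\alpha$ belongs to $\mathcal S_{\{\alpha\}}$. It is infinite, for otherwise $X=^*X\cap R_\alpha\in\mathcal S_{\{\alpha\}}$ would give $X\in\mathcal S_{\{\alpha\}}$, against \eqref{eq:Xnot}. By (S2) it meets $R_\beta$ for every $\beta\ne\alpha$. So the sets $R_\alpha$ are pairwise distinct.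
\end{proof}

An extension $M'\supseteq M$ is an \emph{end extension} if every element of $M'\setminus M$ is larger than every element of $M$. The MacDowell--Specker theorem states that every model of $\mathrm{PA}$ has a proper elementary end extension.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $M'\succ M$ is a proper end extension and $a\in M'\setminus M$, then $\mathrm{dcl}(M\cup\{a\})$ is a proper elementary end extension of $M$ of the same cardinality as $M$. Iterate this $\kappa$ times starting from $M$, with unions at limits. The result is an elementary end extension $M^*\succ M$. Each step adds an element, and the model reached at stage $\xi$ has cardinality at most $\max(\aleph_1,|\xi|)$, so $|M^*|=\kappa$.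

Fix a nonstandard $b\in M$. For $c\in M^*$ the product $\prod_{i<b,\ p_i\mid c}p_i$ is at most $\prod_{i<b}p_i\in M$, so it lies in $M$, and it codes the same subset of $\mathbb N$ as $c$. Hence $\mathrm{SSy}(M^*)=\mathrm{SSy}(M)$. Every $N\succ M^*$ is an elementary extension of $M$, so Theorem~\ref{thm:A} applies to it.
\end{proof}

The same iteration, started from a countable nonstandard model $M_0$, gives models of every uncountable cardinality in which the elements of $M_0$ keep their countably many predecessors. Theorem~\ref{thm:C} applies to these models. So in each uncountable cardinality both answers occur.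

\section{Scott sets generated by random elements}\label{sec:family}

We prove Proposition~\ref{prop:family}. Conditions (S1) and (S2) are what one expects if $X$ and the $R_\alpha$ are chosen by independent fair coin tosses: a set that depends only on $R_\beta$ and $X\cap R_\beta$ for $\beta\in F$ cannot guess the digits of $X$ outside $\bigcup_{\beta\in F}R_\beta$, nor can it avoid further random sets. The difficulty is that the families $\mathcal S_F$ must be Scott sets, monotone in $F$, and that a path through a tree is not a canonical function of the tree. We obtain canonical choices by tossing the coins inside a countable model $K$: the sets $X$ and $R_\alpha$ will be the standard parts of random elements $x$, $r_\alpha$ of an interval $[0,2^d)$, and $\mathcal S_F$ will be the standard system of the model generated over $K$ by $r_\beta$ and $x\cap r_\beta$ for $\beta\in F$. Then every member of $\mathcal S_F$ is given by one of countably many $K$-definable functions, and probabilities are internal counts.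

\subsection{Counting measures on type spaces}

The low basis theorem of Jockusch and Soare states that every infinite recursive binary tree has an infinite path $y$ whose jump $y'$ is recursive in $0'$. Such a $y$ does not compute $0'$, for otherwise $0''\le_Ty'\le_T0'$. Applied to the tree in the proof of Lemma~\ref{lem:complete}, it gives a completion $T_{\mathrm{low}}$ of $\mathrm{PA}+\neg\mathrm{Con}(\mathrm{PA})$ that does not compute $0'$. Let $K$ be its prime model. It is countable and nonstandard, and $0'\notin\mathrm{SSy}(K)$ by Lemma~\ref{lem:prime}. Fix a nonstandard $d\in K$ and let $\Omega=[0,2^d)$. A $K$-definable set such as $\Omega$ is reinterpreted by the same formula in every elementary extension of $K$.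

For $a\le b$ in a model of $\mathrm{PA}$, $b>0$, the \emph{standard part} $\mathrm{st}(a/b)$ is the unique real number that lies in $[j/n,(j+1)/n]$ for every standard $n\ge1$, where $j=\lfloor na/b\rfloor$. It is additive in $a$, because $\lfloor n(a+a')/b\rfloor$ exceeds $\lfloor na/b\rfloor+\lfloor na'/b\rfloor$ by $0$ or $1$.

For $k\ge1$ let $\mathrm{Def}_k$ be the countable Boolean algebra of $K$-definable subsets of $\Omega^k$, and let $\mathrm{St}_k$ be its Stone space. Its points are the ultrafilters on $\mathrm{Def}_k$, that is, the complete types $\mathrm{tp}(u/K)$ of $k$-tuples $u$ from $\Omega$ in elementary extensions of $K$. The space is compact, its clopen sets are the sets $\{q:E\in q\}$, which we identify with the elements $E\in\mathrm{Def}_k$, and they form a countable base. Every finitely additive probability on $\mathrm{Def}_k$ extends uniquely to a Borel probability measure on $\mathrm{St}_k$. Indeed, by compactness a clopen set is never a disjoint union of infinitely many nonempty clopen sets, so countable additivity on the algebra is automatic and Carath\'eodory's extension theorem applies; the generated $\sigma$-algebra is the Borel one because the base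 is countable. The same holds with any countable elementary extension of $K$ in place of $K$.

We apply this to two finitely additive probabilities. The first is the normalized counting measure
\[
P_k(E)=\mathrm{st}\bigl(|E|/2^{dk}\bigr)\qquad(E\in\mathrm{Def}_k).
\]
For the second, let $q\in\mathrm{St}_k$, let $u$ realize $q$ in an elementary extension, and put
\[
P_q(E)=\mathrm{st}\bigl(|E_u|/2^d\bigr),\qquad E_u=\{w\in\Omega:(u,w)\in E\}\qquad(E\in\mathrm{Def}_{k+1}).
\]
This depends only on $q$, since each statement $\lfloor n|E_u|/2^d\rfloor=j$ is decided by $q$. The measure $P_q$ on $\mathrm{St}_{k+1}$ is the distribution of the type of $(u,w)$ when $u$ has type $q$ and $w$ is random.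

\begin{lemma}[Fubini]\label{lem:fubini}
For every Borel set $\mathcal B\subseteq\mathrm{St}_{k+1}$ the function $q\mapsto P_q(\mathcal B)$ is Borel, and $P_{k+1}(\mathcal B)=\int P_q(\mathcal B)\,dP_k(q)$.
\end{lemma}

\begin{proof}
First let $\mathcal B=E$ be clopen. For standard $n\ge1$ and $0\le j\le n$ let $D_j=\{u\in\Omega^k:\lfloor n|E_u|/2^d\rfloor=j\}$. These sets partition $\Omega^k$, and $j/n\le P_q(E)\le(j+1)/n$ for $q\in D_j$. So $q\mapsto P_q(E)$ is within $1/n$ of a locally constant function for each $n$, hence continuous, and its integral lies in $[s_n,s_n+1/n]$, where $s_n=\sum_j(j/n)P_k(D_j)$. On the other hand $|E|=\sum_u|E_u|$ lies between $\sum_j(j/n)|D_j|2^d$ and $\sum_j((j+1)/n)|D_j|2^d$; dividing by $2^{d(k+1)}$ and taking standard parts puts $P_{k+1}(E)$ in the same interval. Letting $n\to\infty$ gives the equality. The Borel sets for which the lemma holds are closed under increasing unions and decreasing intersections of sequences, by the dominated convergence theorem, and they include the algebra of clopen sets. By the monotone class theorem they are all Borel sets.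
\end{proof}

For a $K$-definable function $f$ on $\Omega^k$ and $q\in\mathrm{St}_k$ let
\[
Y_f(q)=\{n\in\mathbb N:\ \{u\in\Omega^k:p_n\mid f(u)\}\in q\}.
\]
This is the set coded by $f(u)$ when $u$ realizes $q$, and $Y_f\colon\mathrm{St}_k\to2^{\mathbb N}$ is continuous. Every element of $\mathrm{dcl}(K\cup\{u\})$ is of the form $f(u)$, so the standard system of this model consists of the sets $Y_f(q)$.

\subsection{Three null sets}

The first lemma says that random elements do not add $0'$. If they did so with positive probability, $0'$ could be computed by a majority vote, and the probabilities needed for the vote are coded in $K$.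

\begin{lemma}\label{lem:cone}
For each $K$-definable $f$ on $\Omega^k$, the Borel set $\{q\in\mathrm{St}_k:0'\le_TY_f(q)\}$ is $P_k$-null.
\end{lemma}

\begin{proof}
For a Turing functional $\Phi$ the set $C_\Phi=\{y\in2^{\mathbb N}:\Phi^y=0'\}$ is a countable intersection of open sets, and our set is the preimage under $Y_f$ of the countable union of the $C_\Phi$. Let $\mu$ be the image of $P_k$ under $Y_f$ and suppose that $C=C_\Phi$ has $\mu(C)>0$.

For a string $\sigma$ the basic clopen set $[\sigma]\subseteq 2^{\mathbb N}$ has measure $\mathrm{st}(|E_\sigma|/2^{dk})$, where $E_\sigma=\{u:\forall n<|\sigma|\,(p_n\mid f(u)\leftrightarrow\sigma(n)=1)\}$ is definable uniformly in $\sigma$. The function $(\sigma,j)\mapsto\lfloor2^j|E_\sigma|/2^{dk}\rfloor$ takes standard values at standard arguments, and by Lemma~\ref{lem:coding} its graph $Z$ on standard arguments is in $\mathrm{SSy}(K)$. The value at $(\sigma,j)$ gives $\mu([\sigma])$ up to $2^{-j}$, so $Z$ computes the measure of any given clopen set to any precision.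

Borel sets are approximated in measure by sets of the generating algebra, so there is a clopen $U$ with $\mu(U\setminus C)+\mu(C\setminus U)<\mu(C)/4$. Fix a rational $\vartheta$ with $\mu(C)/4<\vartheta<3\mu(C)/4$. For $n,s\in\mathbb N$ and $i\le1$ let $U_{n,i,s}$ be the set of $y\in U$ such that $\Phi^y(n)$ halts within $s$ steps with output $i$. It is clopen, is found recursively from $n,i,s$, and increases with $s$. If $i=0'(n)$, then $\bigcup_sU_{n,i,s}\supseteq U\cap C$ has measure above $3\mu(C)/4$, so $\mu(U_{n,i,s})>\vartheta$ for large $s$. If $i=1-0'(n)$, then $U_{n,i,s}\subseteq U\setminus C$ has measure below $\vartheta$ for all $s$. Given $n$, search with oracle $Z$ for $i$, $s$ and an approximation certifying $\mu(U_{n,i,s})>\vartheta$. The search ends, and it returns $i=0'(n)$. Thus $0'\le_TZ$, so $0'\in\mathrm{SSy}(K)$, a contradiction.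
\end{proof}

Now write the coordinates of $\Omega^{k+1}$ as $(x,r_1,\dots,r_k)$. For $q\in\mathrm{St}_{k+1}$ realized by such a tuple put $X(q)=x\cap\mathbb N$ and $R_l(q)=r_l\cap\mathbb N$; these sets depend only on $q$. Let $J\subseteq\{1,\dots,k\}$. In the next two proofs the proportions are internal counts in $K$, bounded by standard rationals, and the bounds pass to $P_{k+1}$ by taking standard parts.

\begin{lemma}\label{lem:guess}
Let $f(x,\bar r)=f_0\bigl((r_l)_{l\in J},(x\cap r_l)_{l\in J}\bigr)$ with $f_0$ $K$-definable, and let $j\in\{1,\dots,k\}\setminus J$. The set of $q$ with $Y_f(q)\cap R_j(q)=^*X(q)\cap R_j(q)$ is Borel and $P_{k+1}$-null.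
\end{lemma}

\begin{proof}
For $s,m\in\mathbb N$ let $I=[s,s+m)$ and let $A_{s,m}\in\mathrm{Def}_{k+1}$ be the set of tuples such that $i\in x\leftrightarrow p_i\mid f(x,\bar r)$ for all $i\in I\cap r_j$. Our set is $\bigcup_s\bigcap_mA_{s,m}$, so it suffices to show that $P_{k+1}(A_{s,m})\to0$ as $m\to\infty$.

Fix $(r_l)_{l\in J}$, put $\rho=\bigcup_{l\in J}r_l$ and $t=|I\setminus\rho|$, and fix also $z=x\cap\rho$. Since $x\cap r_l=z\cap r_l$ for $l\in J$, the value $y$ of $f$ is now fixed, while the digits of $x$ outside $\rho$ and all digits of the $r_l$ with $l\notin J$ range freely. At a position $i\in I\setminus\rho$ the digits of $x$ and $r_j$ take four combinations. Exactly one of them violates $A_{s,m}$: $i\in r_j$, and the digit of $x$ differs from the truth value of $p_i\mid y$. So the proportion of these tuples that lie in $A_{s,m}$ is at most $(3/4)^t$. This holds for each $z$, hence also for all tuples extending $(r_l)_{l\in J}$.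

The number $t$ depends only on the digits of $(r_l)_{l\in J}$ at the positions in $I$. All patterns of these digits are equally frequent, and at a given position exactly one of the $2^{|J|}$ patterns puts $i$ outside $\rho$. Averaging $(3/4)^t$ position by position gives
\[
P_{k+1}(A_{s,m})\le\Bigl(1-2^{-|J|}+\tfrac34\,2^{-|J|}\Bigr)^m=\bigl(1-2^{-|J|-2}\bigr)^m\longrightarrow0.\qedhere
\]
\end{proof}

The lemma fails if $f$ may see all of $x$: for $f=\prod_{i\in x}p_i$ we have $Y_f(q)=X(q)$. The next lemma does allow this.

\begin{lemma}\label{lem:meet}
Let $f(x,\bar r)=f_0\bigl(x,(r_l)_{l\in J}\bigr)$ with $f_0$ $K$-definable, and let $\emptyset\ne J'\subseteq\{1,\dots,k\}\setminus J$. The set of $q$ such that $Y_f(q)$ is infinite and disjoint from $\bigcap_{j\in J'}R_j(q)$ is Borel and $P_{k+1}$-null.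
\end{lemma}

\begin{proof}
For $t,n\in\mathbb N$ let $A_{t,n}\in\mathrm{Def}_{k+1}$ be the set of tuples for which $Q=\{i<n:p_i\mid f(x,\bar r)\}$ has at least $t$ elements and is disjoint from $\bigcap_{j\in J'}r_j$. Fix $x$ and $(r_l)_{l\in J}$. Then $Q$ is fixed and the digits of $r_j$, $j\in J'$, range freely. If $|Q|<t$, no such tuple is in $A_{t,n}$. If $|Q|\ge t$, then at each $i\in Q$ one of the $2^{|J'|}$ patterns of digits is excluded, so the proportion is at most $(1-2^{-|J'|})^t$. Hence $P_{k+1}(A_{t,n})\le(1-2^{-|J'|})^t$. Our set equals $\bigcap_t\bigcup_{n_0}\bigcap_{n\ge n_0}A_{t,n}$. For fixed $t$ the union over $n_0$ is increasing and its terms have measure at most $(1-2^{-|J'|})^t$, so the union has too. Let $t\to\infty$.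
\end{proof}

\subsection{Choosing $\aleph_1$ random elements}

For $k\ge1$ let $\mathcal N^0_k\subseteq\mathrm{St}_k$ be the union of all sets given by Lemma~\ref{lem:cone} and, for $k\ge2$, by Lemmas~\ref{lem:guess} and~\ref{lem:meet} for tuples of total length $k$. There are countably many such sets, so $\mathcal N^0_k$ is Borel and null. We want $x$ and $r_\alpha$ ($\alpha<\omega_1$) such that the type of every finite tuple $(x,r_{\beta_1},\dots,r_{\beta_k})$ avoids $\mathcal N^0_{k+1}$. The elements are chosen one after another, whereas (S1) and (S2) also concern indices $\alpha$ smaller than those in $F$. So the requirement has to be on the joint type, and we have to look ahead: a type $q\notin\mathcal N^0_k$ is useless if $P_q(\mathcal N^0_{k+1})=1$. We discard the types whose extensions are bad with positive probability, and repeat. By recursion on $j$, for all $k$ at once, let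
\[
\mathcal N_k^{j+1}=\mathcal N_k^j\cup\{q\in\mathrm{St}_k:P_q(\mathcal N^j_{k+1})>0\},\qquad \mathcal N_k=\bigcup_j\mathcal N_k^j .
\]
By Lemma~\ref{lem:fubini} and induction on $j$, each $\mathcal N^j_k$ is Borel and $P_k$-null: a nonnegative Borel function with integral $P_{k+1}(\mathcal N^j_{k+1})=0$ vanishes almost everywhere. So $\mathcal N_k$ is Borel and null. If $q\notin\mathcal N_k$, then $P_q(\mathcal N^j_{k+1})=0$ for all $j$; that is,
\begin{equation}\label{eq:star}
q\in\mathrm{St}_k\setminus\mathcal N_k\ \Longrightarrow\ P_q(\mathcal N_{k+1})=0 .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:family}]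
We build an elementary chain of models $K_\alpha=\mathrm{dcl}(K\cup\{x\}\cup\{r_\beta:\beta<\alpha\})$, $\alpha\le\omega_1$, such that
\begin{equation}\label{eq:hyp}
q_H:=\mathrm{tp}(x,r_H/K)\notin\mathcal N_{|H|+1}\quad\text{for all finite }H\subseteq\alpha,
\end{equation}
where $r_H$ lists the $r_\beta$, $\beta\in H$, in increasing order of the index. Let $x$ realize a type in $\mathrm{St}_1\setminus\mathcal N_1$, which is nonempty because $\mathcal N_1$ is null. At limit stages take unions.

Let $\alpha<\omega_1$ and let the countable model $K_\alpha$ be given. Let $\nu$ be the Borel probability measure induced by $D\mapsto\mathrm{st}(|D|/2^d)$ on the space of types over $K_\alpha$ of elements of $\Omega$. For finite $H\subseteq\alpha$ consider the map $\pi_H$ that sends the type $p$ of an element $v$ over $K_\alpha$ to $\mathrm{tp}(x,r_H,v/K)\in\mathrm{St}_{|H|+2}$. The preimage of the clopen set $E\in\mathrm{Def}_{|H|+2}$ is the clopen set $E_{(x,r_H)}$, so $\pi_H$ is continuous, and the image of $\nu$ gives $E$ the value $\mathrm{st}(|E_{(x,r_H)}|/2^d)=P_{q_H}(E)$. By uniqueness of the extension, the image of $\nu$ under $\pi_H$ is $P_{q_H}$. By \eqref{eq:hyp} and \eqref{eq:star},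 $\pi_H(p)\notin\mathcal N_{|H|+2}$ for $\nu$-almost all $p$. There are countably many $H$, so one $p$ works for all of them. Let $r_\alpha$ realize $p$ in an elementary extension of $K_\alpha$. A finite subset of $\alpha+1$ is either a subset of $\alpha$ or of the form $H\cup\{\alpha\}$ with $\alpha$ in the last place, so \eqref{eq:hyp} holds for $\alpha+1$.

Put $\mathcal S=\mathrm{SSy}(K_{\omega_1})$, $X=x\cap\mathbb N$, $R_\alpha=r_\alpha\cap\mathbb N$ and
\[
\mathcal S_F=\mathrm{SSy}(K^F),\qquad K^F=\mathrm{dcl}\bigl(K\cup\{r_\beta,\ x\cap r_\beta:\beta\in F\}\bigr)\prec K_{\omega_1}.
\]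
All these models contain $K$, so they are nonstandard, and their standard systems are Scott sets by Scott's theorem. Each $K^F$ is countable and $|K_{\omega_1}|\le\aleph_1$, which gives the cardinality bounds.

(S0) For $F\subseteq F'$ we have $K^F\prec K^{F'}\prec K_{\omega_1}$, which gives the inclusions. The memberships of $X$, $R_\beta$ and $X\cap R_\beta=(x\cap r_\beta)\cap\mathbb N$ follow from Lemma~\ref{lem:coding}. Every element of $K_{\omega_1}$ is $f(x,r_H)$ for a finite $H$ and a $K$-definable $f$, and it codes $Y_f(q_H)$. Since $q_H\notin\mathcal N^0_{|H|+1}$, this set does not compute $0'$; in particular it is not $0'$.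

(S1) Let $W\in\mathcal S_F$ and $\alpha\notin F$. List $H=F\cup\{\alpha\}$ as $\beta_1<\dots<\beta_k$, let $J=\{l:\beta_l\in F\}$ and $\beta_j=\alpha$. The set $W$ is coded by an element $f_0((r_\beta)_{\beta\in F},(x\cap r_\beta)_{\beta\in F})$ with $f_0$ $K$-definable, so $W=Y_f(q_H)$ for a function $f$ as in Lemma~\ref{lem:guess}, while $X=X(q_H)$ and $R_\alpha=R_j(q_H)$. As $q_H$ avoids the null set of that lemma, $W\cap R_\alpha\ne^*X\cap R_\alpha$.

(S2) Let $E\in\mathcal S_F$ be infinite and let $B$ be finite, nonempty and disjoint from $F$. List $H=F\cup B$ as $\beta_1<\dots<\beta_k$, let $J=\{l:\beta_l\in F\}$ and $J'=\{l:\beta_l\in B\}$. A code for $E$ in $K^F$ is a $K$-definable function of $x$ and $(r_\beta)_{\beta\in F}$, so $E=Y_f(q_H)$ with $f$ as in Lemma~\ref{lem:meet}. As $q_H$ avoids the null set of that lemma and $E$ is infinite, $E$ meets $\bigcap_{j\in J'}R_j(q_H)=\bigcap_{\beta\in B}R_\beta$.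
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Non-standard Models of Arithmetic and Their Standard Systems},
\texttt{http://images.google.com/\allowbreak url?q=\allowbreak http://logic.fudan.edu.cn/\allowbreak doc/\allowbreak Event/\allowbreak 2019/\allowbreak ww.pdf\allowbreak\&sa=U\allowbreak\&ved=\allowbreak 2ahUKEwjn-sm5ouKFAxVe\_\allowbreak 8kDHcVjCGQQr4kDegQIChAB\allowbreak\&usg=\allowbreak AOvVaw2\_\allowbreak rVojixoaU27HbhWY59BO}

\end{thebibliography}
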